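# When does $\hat\Omega_V(X)$ compute $X$?

## 1. Weights along a path, and decoding with the help of $\emptyset'$

A *prefix-free machine* is a partial computable function $M$ from finite binary strings to finite binary strings whose domain contains no two strings one of which properly extends the other. For a string $\sigma$ put $K_M(\sigma)=\min\{|p|:M(p)=\sigma\}$, with $\min\emptyset=\infty$. Shortest programs of different strings form a prefix-free set, so Kraft's inequality gives $\sum_\sigma 2^{-K_M(\sigma)}\le 1$, where $2^{-\infty}=0$.

**Definition (universal, optimal).** A prefix-free machine $V$ is *universal* if for every prefix-free machine $M$ there is a string $\rho_M$ with $V(\rho_Mp)=M(p)$ for all $p$, both sides being undefined simultaneously. It is *optimal* if for every prefix-free $M$ there is a constant $c_M$ with $K_V(\sigma)\le K_M(\sigma)+c_M$ for all $\sigma$.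

Universal implies optimal, with $c_M=|\rho_M|$. The converse need not hold. Write $K=K_U$ for a fixed standard universal prefix-free machine $U$, and $K(n)$ for the complexity of $n$ coded as a string.

**Definition (initial segment $\hat\Omega$ number).** For $X\in2^\omega$ let $\hat\Omega_M(X)=\sum_n2^{-K_M(X\restriction n)}$.

Think of $2^{-K_M(\sigma)}$ as a weight sitting on the node $\sigma$ of the binary tree. The total weight is at most $1$, and $\hat\Omega_M(X)$ is the weight collected along the path $X$.

**Definition ($K$-trivial).** $X$ is *$K$-trivial via $c$* if $K(X\restriction n)\le K(n)+c$ for all $n$, and *$K$-trivial* if this holds for some $c$.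

Every computable $X$ is $K$-trivial, because a program for $n$ can be turned into one for $X\restriction n$ at constant cost.

The question comes from "Chaitin's Ω As A Continuous Function" (http://www.math.wisc.edu/~jmiller/Papers/omega_function.pdf). Is there a universal prefix-free machine $V$ such that, for every $X$, if $\hat\Omega_V(X)\ge_TX$ then $X$ must be $K$-trivial? In plain words: can we arrange a universal machine so that the number collected along $X$ never determines $X$, except for the reals $X$ of lowest complexity?

**Example 1.** Let $M(0)$ be the empty string, $M(10)=0$, $M(11)=1$, and let $M$ be undefined elsewhere. Then $\hat\Omega_M(X)=\frac12+\frac14=\frac34$ for every $X$. So $\hat\Omega_M(X)\ge_TX$ exactly when $X$ is computable, and then $X$ is $K$-trivial. This $M$ has the property asked for, but it is far from universal. Any negative answer must therefore use universality, or at least optimality.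

We will need one fact about $K$-trivials.

**Fact 2 (Chaitin).** For each $c$ only finitely many reals are $K$-trivial via $c$, and each is $\Delta^0_2$.

*Proof.* By the coding theorem, $\sum_{|\sigma|=n}2^{-K(\sigma)}\le2^{-K(n)+O(1)}$. Each $\sigma$ of length $n$ with $K(\sigma)\le K(n)+c$ contributes at least $2^{-K(n)-c}$, so there are at most $b=2^{c+O(1)}$ of them. Let $T=\{\sigma:K(\tau)\le K(|\tau|)+c\text{ for all }\tau\preceq\sigma\}$. This is a tree, it is computable in $\emptyset'$, and it has at most $b$ strings of each length. So it has at most $b$ paths, and these include all reals that are $K$-trivial via $c$. Let $X$ be a path and $\sigma\prec X$ such that no other path extends $\sigma$. To find $X\restriction n$ from $\emptyset'$, look for $m\ge n$ such that all strings of length $m$ in $T$ extending $\sigma$ agree on their first $n$ bits. Such an $m$ exists: otherwise, for some fixed string of length $n$ different from $X\restriction n$ there are arbitrarily long strings of $T$ extending both it and $\sigma$, and König's lemma gives a second path through $\sigma$. $\square$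

From now on $V$ is optimal. Write $w(\sigma)=2^{-K_V(\sigma)}$ and
$$S(\sigma)=\sum_{\nu\preceq\sigma}w(\nu),\qquad W(X)=\hat\Omega_V(X),\qquad r_n=\sum_{|\sigma|>n}w(\sigma).$$
We have $r_n\to0$, and $S(\sigma)\le W(x)\le S(\sigma)+r_{|\sigma|}$ for $x\in[\sigma]$. So $W$ is continuous. Also $W(X)<1$, since the strings off $X$ have positive weight. We identify a real number in $[0,1)$ with its binary expansion not ending in $111\dots$.

Here is the easy case. Suppose the decoder is allowed to consult $\emptyset'$ in addition to $W(X)$. Then $w$ is available in its final form, and the only thing to check is that $W$ really varies everywhere, in contrast to Example 1.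

**Lemma 3.** $W$ is not constant on any cylinder $[\pi]$.

*Proof.* Suppose $W$ is constant on $[\pi]$. For $m\ge1$, the binary expansion of $m$ preceded by $\lfloor\log_2m\rfloor$ zeros is a prefix-free code of length $2\lfloor\log_2m\rfloor+1$. By optimality there is $\gamma>0$ with $w(\pi0^m)\ge\gamma m^{-2}$ for all $m\ge1$. Fix $n\ge 0$ and compare the paths $\pi0^\infty$ and $\pi0^n10^\infty$. They agree up to length $|\pi|+n$ and have the same $W$, so they collect the same weight beyond that length. Along the first path this weight is $\sum_{m>n}w(\pi0^m)\ge\gamma\sum_{m>n}m^{-2}\ge\gamma/(n+1)$. Hence the strings extending $\pi0^n1$ have total weight at least $\gamma/(n+1)$. For different $n$ these sets of strings are disjoint, and $\sum_n\gamma/(n+1)=\infty$. This contradicts $\sum_\sigma w(\sigma)\le1$. $\square$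

**Proposition 4.** There are a Turing functional $\Phi$ and a continuous injection $A\mapsto X_A$ of $2^\omega$ into $2^\omega$ with $\Phi^{W(X_A)\oplus\emptyset'}=X_A$ and $X_A\oplus\emptyset'\equiv_TA\oplus\emptyset'$.

*Proof.* The function $w$ is computable in $\emptyset'$. So is the real $\sum_\sigma w(\sigma)$, which is a limit of an increasing computable sequence of rationals; hence so are the $r_n$, uniformly. Let $\tau_\emptyset$ be the empty string. Given $\tau_\alpha$, search with $\emptyset'$ for strings $\tau_{\alpha0},\tau_{\alpha1}$ properly extending $\tau_\alpha$, of the same length $n$, and a rational $q_\alpha$, with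
$$S(\tau_{\alpha0})+r_n<q_\alpha<S(\tau_{\alpha1}).$$
They exist: by Lemma 3 choose $x,y\in[\tau_\alpha]$ with $W(x)<W(y)$; then $S(x\restriction n)+r_n\to W(x)$ and $S(y\restriction n)\to W(y)$. Let $X_A=\bigcup_k\tau_{A\restriction k}$. Since $\tau_{\alpha0}\ne\tau_{\alpha1}$ have equal length, this is a continuous injection, and $A$ and $X_A$ compute each other with the help of $\emptyset'$. To decode, suppose $\alpha=A\restriction k$ is known. Then $W(X_A)<q_\alpha$ if $A(k)=0$ and $W(X_A)>q_\alpha$ if $A(k)=1$, so comparing $W(X_A)$ with $q_\alpha$ gives $A(k)$. $\square$

With $A=\emptyset''$, the real $X_A$ is not $\Delta^0_2$ and hence not $K$-trivial. So the question would be settled if $\emptyset'$ could be removed from the oracle. What changes then?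

## 2. Decoding from $\hat\Omega_V(X)$ alone: the theorem and the answer

**Theorem A.** Let $V$ be an optimal prefix-free machine. There are a Turing functional $\Phi$ and a continuous injection $A\mapsto X_A$ of $2^\omega$ into $2^\omega$ such that for all $A$
$$\Phi^{\hat\Omega_V(X_A)}=X_A\qquad\text{and}\qquad X_A\oplus\emptyset'\equiv_TA\oplus\emptyset'.$$

**Corollary 5.** For every universal (indeed every optimal) prefix-free machine $V$ there are continuum many non-$K$-trivial $X$ with $\hat\Omega_V(X)\ge_TX$. So the answer to the question is no.

*Proof from Theorem A.* Let $X=X_{\emptyset''}$. If $X\le_T\emptyset'$, then $\emptyset''\le_TX\oplus\emptyset'\le_T\emptyset'$, which is false. So $X$ is not $\Delta^0_2$ and, by Fact 2, not $K$-trivial, while $\hat\Omega_V(X)\ge_TX$. By Fact 2 there are only countably many $K$-trivials, so continuum many of the $X_A$ are examples. $\square$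

In Proposition 4 the decoder knew the final weights when it connected a range of values of $W$ with a string. A functional $\Phi$ with oracle $W(X)$ alone is a computably enumerable list of commitments of the form "if $z\in I$ then the output extends $\sigma$", where $I$ is an interval. A commitment is made when only an approximation to $w$ is visible, and it cannot be taken back. Afterwards weights may grow, $W$ may move on $[\sigma]$, and it may move on some incomparable $[\sigma']$ into the very interval $I$ that was promised to $\sigma$.

We are not helpless, since optimality lets us add weight too. The rest of the lecture is about the price.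

## 3. Weight on both sides, and why matching an opponent fails

**Approximations.** Fix a computable approximation $K_{V,t}(\sigma)$, nonincreasing in $t$ with limit $K_V(\sigma)$, such that $K_{V,t}(\sigma)=\infty$ whenever $|\sigma|\ge t$. Let $w_t(\sigma)=2^{-K_{V,t}(\sigma)}$. Each $w_t(\sigma)$ is $0$ or a power of two that is at most $1$; it is nondecreasing in $t$ with limit $w(\sigma)$. Put
$$S_t(\sigma)=\sum_{\nu\preceq\sigma}w_t(\nu),\quad W_t(x)=\sum_nw_t(x\restriction n),\quad C_t(\pi)=\sum_{\nu\succ\pi}w_t(\nu),$$
where $\nu\succ\pi$ means proper extension. These increase to limits $S$, $W$, $C$, and $C\le1$. The value $W_t(x)$ depends only on $x\restriction t$, so minima of $W_t$ over nonempty clopen sets exist and are computable dyadic rationals.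

**Definition (fresh).** A string $\rho$ is *$t$-fresh* if $|\rho|\ge t$.

Then $w_t$ vanishes on $\rho$ and all its extensions, so $W_t\equiv S_t(\rho)$ on $[\rho]$. If $U\ne\emptyset$ is clopen and $v=\min_UW_t$, there is a $t$-fresh $\rho$ with $[\rho]\subseteq U$ and $S_t(\rho)=v$: take a long initial segment of a minimizing point.

**How we add weight.** Recall the Kraft–Chaitin theorem: if $L$ is a c.e. set of pairs $(\kappa,\eta)$ with $\sum_{(\kappa,\eta)\in L}2^{-\kappa}\le1$, there is a prefix-free machine $M$ with $K_M(\eta)\le\kappa$ for all $(\kappa,\eta)\in L$. By optimality, $K_V(\eta)\le\kappa+c_M$. So fix a parameter $c$, which plays the role of the coding constant, and say that the *demand* $\langle k,\eta\rangle$, for $k>c$, consists in enumerating $(k-c,\eta)$ into a set $L_c$ and then waiting for a stage $t$ with $K_{V,t}(\eta)\le k$. The *amount* of this demand is $2^{-k}$. If $L_c$ has weight at most $1$, and $c$ is large enough (Section 7 makes this precise), every demand is eventually met. Since the weight of $L_c$ is $2^c$ times the total amount, *the total amount that we may demand is at most $2^{-c}$*.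

**Definition (push).** For a $t$-fresh $\rho$ and a dyadic rational $a=\sum_{i=1}^r2^{-k_i}\in(0,1)$ with $k_1<\dots<k_r$, *push$(\rho,a)$* means: demand $\langle k_i,\rho0^i\rangle$ for $i=1,\dots,r$. Its amount is $a$.

When these demands are met at a stage $t'$, we have $S_{t'}(\rho0^r)\ge S_{t'}(\rho)+a$. For example, with $c=0$ and $a=\frac58$ we demand $\langle1,\rho0\rangle$ and $\langle3,\rho00\rangle$, and then $S_{t'}(\rho00)\ge S_{t'}(\rho)+\frac12+\frac18$.

**The first attempt.** Fix two incomparable strings $\sigma_1,\sigma_2$ and try to keep the values of $W$ on them apart by $u$, say $S(\sigma_1)\ge S(\sigma_2)+u$. Push $\sigma_1$ up by $u$. Now imagine the growth of $w$ beyond our demands as made by an opponent. The opponent adds $u$ on $\sigma_2$, and the separation is gone. We push again, the opponent follows again, and so on. Each round costs us $u$ and costs the opponent $u$. But we may spend at most $2^{-c}$ in all, and the opponent's limit is only that all weights together stay at most $1$. After about $2^{-c}/u$ rounds we have nothing left, and the opponent has spent only about $2^{-c}$. This is the exact point where the attempt stops: *we need the opponent to pay, for each failure,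 at least $2^c$ times what we pay*, and with two fixed strings the exchange rate is one to one.

The way past this point is to leave the strings unfixed. Among many candidates, always use one on which $W_t$ is *minimal*, and push it up from there. To ruin it from below, the opponent must raise the minimum over all remaining candidates. The next section shows that in a tree of depth $d$ this costs about $d$ times as much as it looks.

## 4. Raising a minimum across a tree of depth $d$ costs a factor $d+1$

**Lemma 6 (tree lemma).** Let $\pi$ be a string and $d\ge1$; call the strings $\lambda\succeq\pi$ with $|\lambda|=|\pi|+d$ *blocks*. Let *moments* be pairs $(t,U)$ running through a sequence, with $t$ nondecreasing and $U\subseteq[\pi]$ clopen, nonincreasing, and $U\cap[\lambda]\ne\emptyset$ for each block $\lambda$. Let $\beta=\min_UW_t$. Let $a_1\le b_1\le a_2\le\dots\le a_f\le b_f$ be moments (ordered as in the sequence), $\lambda_1,\dots,\lambda_f$ blocks, and $h>0$, such that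

1. at $a_k$ the minimum $\beta(a_k)$ is attained at a point of $U\cap[\lambda_k]$;
2. $\beta(b_k)-\beta(a_k)\ge S_{b_k}(\lambda_k)-S_{a_k}(\lambda_k)+h$.

Then $(d+1)fh\le C_{b_f}(\pi)$.

Condition 2 subtracts the growth of $S(\lambda_k)$. The opponent can cheaply raise $\beta$ by adding weight on $\pi$ or on another short string, but that weight sits on prefixes of $\lambda_k$ as well and is not counted.

Take $d=1$, $f=1$, all weights $0$ at $a_1$, and $\lambda_1=\pi0$. Weight $h$ on both $\pi0$ and $\pi1$ raises $\beta$ by $h$ but raises $S(\lambda_1)$ by $h$ too, so condition 2 fails. To satisfy it, every point of $U\cap[\pi1]$ must receive $h$, and every point of $U\cap[\pi0]$ must receive $h$ at strings properly extending $\pi0$ (the growth on prefixes of $\pi0$ cancels, and a growth on $\pi$ or $\pi0$ only raises what is needed in $[\pi1]$ or leaves it unchanged). This is at least $2h=(d+1)fh$ on proper extensions of $\pi$. If $U\cap[\pi0]=[\pi00]$, then $h$ on $\pi1$ and $h$ on $\pi00$ is enough, so the bound is attained.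

*Proof.* **Step 1: a quantity that records each event at every node above its block.** For $\nu\succeq\pi$ with $|\nu|=|\pi|+i$, $i\le d$, let
$$b_\nu=\min\{W_t(x)-S_t(\nu):x\in U\cap[\nu]\}.$$
The set $U\cap[\nu]$ is nonempty since it contains $U\cap[\lambda]$ for any block $\lambda\succeq\nu$. The quantity $W_t(x)-S_t(\nu)$ is the weight on proper extensions of $\nu$ along $x$, so it is nonnegative and nondecreasing in $t$. As $U$ shrinks, $b_\nu\ge0$ is nondecreasing over moments. Let $f_\nu=\#\{k:\lambda_k\succeq\nu\}$.

Suppose $\lambda_k\succeq\nu$. By condition 1, $b_\nu(a_k)\le\beta(a_k)-S_{a_k}(\nu)$. Since $\beta$ is a minimum over all of $U$, $b_\nu(b_k)\ge\beta(b_k)-S_{b_k}(\nu)$. Now $S_t(\lambda_k)-S_t(\nu)$ is nondecreasing in $t$, so condition 2 gives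
$$\beta(b_k)-\beta(a_k)\ge S_{b_k}(\nu)-S_{a_k}(\nu)+h,\qquad\text{hence}\qquad b_\nu(b_k)\ge b_\nu(a_k)+h.$$
The periods from $a_k$ to $b_k$ do not overlap and $b_\nu$ is monotone, so at $b_f$ we have $b_\nu\ge hf_\nu$.

**Step 2: adding up from the blocks to the root.** We claim that at the moment $b_f$, for every $\nu\succeq\pi$ with $|\nu|=|\pi|+i$, $i\le d$,
$$C(\nu)\ge(d-i)hf_\nu+b_\nu.\tag{1}$$
For $i=d$: a point attaining $b_\nu$ has weights on proper extensions of $\nu$ summing to $b_\nu$. For $i<d$: restricting the minimum to $[\nu j]$ gives $b_\nu\le w(\nu j)+b_{\nu j}$ for $j=0,1$. Also $f_\nu=f_{\nu0}+f_{\nu1}$. By induction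
$$C(\nu)=\sum_j\big(w(\nu j)+C(\nu j)\big)\ge\sum_j\big(w(\nu j)+b_{\nu j}\big)+(d-i-1)hf_\nu\ge2b_\nu+(d-i-1)hf_\nu\ge b_\nu+(d-i)hf_\nu,$$
using $b_\nu\ge hf_\nu$ at the end. For $\nu=\pi$ this says $C(\pi)\ge dhf+b_\pi\ge(d+1)hf$. $\square$

## 5. Slots, intervals and child modules: the construction

**What has to be organized.** We build a tree of *modules*. A module $\mathcal M$ works above a root $\pi$ and must provide two incomparable strings, one for each value of the next bit of $A$, together with disjoint intervals that tell them apart. It has many candidate strings, its *identities*. Let $\beta$ be the minimum of $W_t$ over those not yet used. Slot $j\in\{1,2\}$ holds an *item*: an identity that was at the minimum when chosen and was pushed up by $u_j$. Here $u_0>u_1>u_2$ decrease by a large factor $R$. The item should stay at a height between $u_j/2$ and $u_{j-1}/4$ above $\beta$, so the two items are at least $u_1/4$ apart. If the item is too low, the minimum has been raised, which by Lemma 6 costs the opponent at least $(d+1)u_j/2$. If it is too high, the opponent has spent $u_{j-1}/4$ above $\pi$. Our own payment for the item was $u_j$. So the exchange rate is $(d+1)/2$ or $R/4$ in our favor,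 and $d$, $R$ are ours to choose.

Three more difficulties explain the rest of the design.

First, an item continues into a *child module*, and its *position* is the minimum $\beta'$ of the child. While the opponent moves $\beta'$ upward, the interval attached to the item must be renewed ("rezoning"). An interval of length $\Delta$ is renewed after a move by at least $\Delta/2$, and $\beta'\le1$, so a crude count allows total length about $2$. That is too much, because of the next point. Lemma 6 applied to the child will show that the total length is tiny.

Second, intervals cannot be withdrawn. An item whose position is about to enter an interval given to another identity has to be pushed across it, at a cost equal to the length of the obstacle. This is why the total length must be small.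

Third, this dodging has to come to an end. For that we treat an interval $[p,p+\Delta')$ of another identity as an obstacle $[p-\Delta',p+\Delta')$, fattened to the left, and require new lengths to be no larger than all earlier ones. If an item outside all fat obstacles finds its next interval blocked, the blocking interval is *shorter* than its own, hence *newer* than its own placement; and new intervals are far away.

**Modules.** Fix $c\in\omega$. The $i$-th created module $\mathcal M$ ($i\ge1$) has:

- a budget $\delta=2^{-i-c-1}$;
- a root $\pi$ which is $t$-fresh for the stage $t$ of its creation (so $C_t(\pi)=0$ then);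
- a power of two $R\ge40/\delta$;
- $d$ with $d+1\ge16/\delta$ and $d\ge d_{\min}$ (prescribed by the parent; $d_{\min}=1$ for module 1);
- a power of two $u_0\le1$, and $u_1=u_0R^{-1}$, $u_2=u_0R^{-2}$;
- the integer $N=2+4/u_0+6/u_1+2/u_2$, and $\ell$ with $2^\ell>N+1$;
- $\varepsilon=\delta/(8N)$, and an integer $D\ge1$ with $D+1\ge32N/\delta$ (this is the $d_{\min}$ for its children).

*Identities* of $\mathcal M$ are the extensions of $\pi$ of length $|\pi|+d+\ell$. Blocks are the extensions of length $|\pi|+d$, so each block has $2^\ell$ identities above it. Each identity is *unused* until marked used. Let $U=U_{\mathcal M}$ be the union of the cylinders of the unused identities, and $\beta=\beta_{\mathcal M}=\min_UW_t$. Each slot $j=1,2$ is empty or holds an *item*, which has an identity $\sigma$ (used by this item only) and is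

- *unplaced*, with a string $\rho\succ\sigma$; its *position* is $y=\min_{[\rho]}W_t$; or
- *placed*, with a child module $\mathcal M'$ whose root $\pi'$ extends $\sigma$; its *position* is $y=\beta_{\mathcal M'}$. It then also has a length $\Delta$ and a last assigned interval $[q,q+\Delta)$.

$\mathcal M$ *assigns* half-open intervals to identities. For an item with identity $\sigma$, at a given moment let

- $O$ be the union of all intervals assigned so far by $\mathcal M$ to identities other than $\sigma$;
- $F$ be the union of the *fat* intervals $[p-\Delta',p+\Delta')$ over those intervals $[p,p+\Delta')$;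
- $\mathrm{Own}$ be the union of the intervals assigned to $\sigma$, and $Z=F\cup\mathrm{Own}$.

For example, if $\mathcal M$ has assigned only $[\frac12,\frac58)$, to an identity other than $\sigma$, then $O=[\frac12,\frac58)$, $F=[\frac38,\frac58)$ and $\mathrm{Own}=\emptyset$. A position $\frac{7}{16}$ is in $Z$, and the first point at or above it outside $Z$ is $\frac58$.

**Step 0 of the run.** $t_0=0$; create module 1 with root the empty string and $u_0=1$.

**Step $s\ge1$ of the run.** Let $t=t_s$ be the least $t>t_{s-1}$ at which all earlier demands are met (if there is none, the construction stalls forever). Treat the live modules created before step $s$ in order of creation; a module killed meanwhile is skipped. Killing a module kills all its descendants. The treatment of $\mathcal M$ consists of phases (a), (b), (c), (d), in this order; each phase treats slot 1, then slot 2.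

- (a) *Discard* the item of slot $j$ if $y<\beta+u_j/2$ (*low failure*) or $y>\beta+u_{j-1}/4$ (*high failure*). The slot becomes empty, and the child module, if any, is killed.
- (b) *Rezone.* For a placed item with $q':=\beta_{\mathcal M'}\ge q+\Delta/2$: if $q'\notin F$ and $[q',q'+\Delta)\cap O=\emptyset$, assign $[q',q'+\Delta)$ to $\sigma$ (the new last interval). Otherwise *unplace* the item: kill $\mathcal M'$ and let $\rho$ be a $t$-fresh string extending an unused identity of $\mathcal M'$ with $S_t(\rho)=q'$.
- (c) *Push or place.* For an unplaced item: if $y\in Z$, let $e=\min\{v\ge y:v\notin Z\}$, choose a $t$-fresh $\hat\rho\succeq\rho$ with $S_t(\hat\rho)=y$, perform push$(\hat\rho,e-y)$, and replace $\rho$ by $\hat\rho0^r$, where $r$ is the number of demands in this push. If $y\notin Z$, *place* the item: create a child module with $t$-fresh root $\pi'\succeq\rho$, $S_t(\pi')=y$, and $d_{\min}=D$. First choose its $R'$ and $d'$; then choose a power of two $\Delta$ satisfying (P1)–(P4) below. Its $u_0'$ is $\Delta/2$. Assign $[y,y+\Delta)$ to $\sigma$.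
- (d) *Fill* each empty slot $j$ (*activation*): choose an unused identity $\sigma$ on which $\beta$ is attained and a $t$-fresh $\rho'\succeq\sigma$ with $S_t(\rho')=\beta$; mark $\sigma$ used; perform push$(\rho',u_j)$; the new item is unplaced with $\rho=\rho'0$.

The conditions on $\Delta$ are:

- (P1) $\Delta\le u_2/16$;
- (P2) $\Delta\le$ the length of every interval so far assigned by $\mathcal M$;
- (P3) $[y,y+\Delta)\cap O=\emptyset$;
- (P4) $\Delta(1+\Lambda(\Delta))\le\varepsilon2^{-k}$, where this is the $k$-th placement in $\mathcal M$ ($k\ge1$) and
$$\Lambda(\Delta)=(|\pi'|+2^{d'+1})\Big(\log_2\frac{8(|\pi'|+d'+1)}\Delta+1\Big).$$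

**Why the instructions can be carried out.** All positions and endpoints are dyadic rationals and everything is computable, uniformly in $c$. (P3) can be satisfied: $y\notin F\supseteq O$, and $O$ is a finite union of half-open intervals $[\cdot,\cdot)$, so a short interval to the right of $y$ misses $O$. (P4) can be satisfied because $\pi',d'$ are fixed before $\Delta$, and $\Delta\Lambda(\Delta)\to0$ as $\Delta\to0$. The minimum $e$ exists because $Z$ is a finite union of half-open intervals. That unused identities always exist is shown in Lemma 7. That all demanded $k$ exceed $c$, and that $e-y<1$, is shown in Lemmas 8 and 9.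

A *moment* is a point of the run between two elementary actions. A *track* is a period during which an item is placed with one child module.

## 6. What can be read off the construction

**(F0) Nothing moves between (a) and (d).** During the treatment of $\mathcal M$ at step $s$ the stage $t$ is fixed. $U_{\mathcal M}$ changes only in (d), and the children of $\mathcal M$, being created later than $\mathcal M$, are not treated before $\mathcal M$. The new strings $\rho$ and the new roots chosen in (b), (c) are $t$-fresh or extend a $t$-fresh string, with $S_t$ equal to the old position, so the position stays the same. Hence from the start of (a) until the start of (d), $\beta_{\mathcal M}$ and the positions of the items of $\mathcal M$ are constant.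

**(F1) Positions only go up.** The position $y$ of an item is the minimum of $W_t$ over a clopen set: $[\rho]$ while it is unplaced, $U_{\mathcal M'}$ while it is placed. This set only shrinks: a root $\pi'$ extends $\rho$, a new $\rho$ in (b) extends an unused identity of $\mathcal M'$, and $\hat\rho0^r$ extends $\rho$. So $y$ is nondecreasing during the life of the item, and the set is always contained in $[\rho'0]$. After push$(\hat\rho,e-y)$ is met, the position is at least $S(\hat\rho0^r)\ge S_t(\hat\rho)+(e-y)=e$, where $t$ is the stage of the push.

**(F2) Heights.** After (a) and before (d), every item present satisfies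
$$\beta+u_j/2\le y_j\le\beta+u_{j-1}/4\le\beta+u_0/4.\tag{2}$$
If both slots are occupied, $y_1-y_2\ge u_1/2-u_1/4=u_1/4$.

**(F3) Different tracks of one item have disjoint intervals.** At a placement $y\notin\mathrm{Own}$. For every earlier own interval $[q_i,q_i+\Delta_i)$ the left endpoint was the position at that time, so $y\ge q_i$ by (F1), and hence $y\ge q_i+\Delta_i$. Later intervals of the new track start at or after $y$.

**(F4) Different identities of one module have disjoint intervals.** Each interval, when assigned, is disjoint from the current $O$, by (b) and (P3).

**(F5) A placed item stays in its interval.** In every step, after (b) of $\mathcal M$ an item still placed has $q\le\beta_{\mathcal M'}<q+\Delta/2$ for its last interval $[q,q+\Delta)$: otherwise (b) would have rezoned it, making $q=\beta_{\mathcal M'}$, or unplaced it. If the item is placed in (c), the same holds with $q=\beta_{\mathcal M'}$. This stays true until (d) of $\mathcal M'$ in a step where $\mathcal M'$ is treated, since the stage is fixed and $U_{\mathcal M'}$ changes only there.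

## 7. Paying for failures, for rezoning and for crossings

All statements of Lemmas 7, 8 and 9 hold at every moment of the run, for any $c$, whether or not the run stalls later.

**Lemma 7 (activations).** In each module slot $j$ is activated at most $1+\frac4{u_{j-1}}+\frac2{(d+1)u_j}$ times. There are at most $N$ activations, every block always contains an unused identity, and the total amount of activation pushes is at most $\delta/2$.

*Proof.* **Step 1: we may apply Lemma 6.** Lemma 6 needs unused identities in every block, which is part of what is claimed, so we argue by a first counterexample. Suppose some module is activated more than $N$ times, for its own $N$. Consider the run up to and including the first activation that is the $(N+1)$-st in its module $\mathcal M$. Up to then, in every module at most $N+1<2^\ell$ identities are used, so every block contains an unused identity, all positions and minima $\beta$ are defined, and Lemma 6 applies to every module with the moments of its life and $U=U_{\mathcal M}$. The counts in Steps 2 and 3 then show that $\mathcal M$ has had at most $N$ activations, a contradiction. So this never happens, and the counts hold at all moments.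

**Step 2: high failures cost the opponent $u_{j-1}/4$ each.** Let an item be activated at moment $a$ (before its identity is marked) and fail high at moment $b$. Its position at $b$ is $W_b(x)$ for some $x\in[\rho']$, and $W_a(x)=S_a(\rho')=\beta(a)$ as $\rho'$ is fresh at $a$. Splitting the weight along $x$ at $\pi$,
$$y(b)-\beta(a)=W_b(x)-W_a(x)\le\big(S_b(\pi)-S_a(\pi)\big)+\big(C_b(\pi)-C_a(\pi)\big).$$
Also $\beta-S(\pi)$ is nondecreasing, being a minimum of nondecreasing quantities over a shrinking set, so $\beta(b)\ge\beta(a)+S_b(\pi)-S_a(\pi)$. Hence
$$\tfrac{u_{j-1}}4<y(b)-\beta(b)\le C_b(\pi)-C_a(\pi).$$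
Lives of items of one slot do not overlap and $C(\pi)\le1$, so slot $j$ has at most $4/u_{j-1}$ high failures.

**Step 3: low failures cost the opponent $(d+1)u_j/2$ each.** Let $a$ be as before, let $b$ be the moment of a low failure, and let $\lambda\preceq\sigma$ be the block below the identity. At $b$ the activation demand is met, and weights between $\lambda$ and $\rho'$ have not decreased, so
$$y(b)\ge S_b(\rho'0)\ge S_b(\rho')+u_j\ge S_b(\lambda)+\big(S_a(\rho')-S_a(\lambda)\big)+u_j=\beta(a)+S_b(\lambda)-S_a(\lambda)+u_j.$$
Low failure gives $\beta(b)>y(b)-u_j/2\ge\beta(a)+S_b(\lambda)-S_a(\lambda)+u_j/2$. At $a$ the minimum is attained in $U\cap[\lambda]$. So Lemma 6 with $h=u_j/2$, and $C(\pi)\le1$, show that slot $j$ has at most $\frac2{(d+1)u_j}$ low failures.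

**Step 4: adding up.** Each activation of a slot except the first is preceded by its own discard. This gives the bound for slot $j$. The sum over $j=1,2$ is at most $2+\frac4{u_0}+\frac4{u_1}+\frac2{u_1}+\frac2{u_2}=N$. An activation of slot $j$ has amount $u_j$, so the total amount is at most
$$\sum_{j=1,2}\Big(u_j+\frac{4u_j}{u_{j-1}}+\frac2{d+1}\Big)\le\frac2R+\frac8R+\frac4{d+1}\le\frac\delta4+\frac\delta4.\qquad\square$$

**Lemma 8 (intervals are short in total).** The total length $m$ of all intervals assigned by $\mathcal M$ is at most $\delta/(4N)$.

*Proof.* Consider a track with child $\mathcal M'$, root $\pi'$, depth parameter $d'\ge D$ and length $\Delta$. Let $a_1<a_2<\cdots$ be the moments at which its intervals are assigned. With $\beta'=\beta_{\mathcal M'}$, the $k$-th interval starts at $\beta'(a_k)$, and $\beta'(a_{k+1})\ge\beta'(a_k)+\Delta/2$. Let $\lambda_k$ be a block of $\mathcal M'$ in which $\beta'(a_k)$ is attained. For those $k$ for which $a_{k+1}$ exists, call $k$ *quiet* if $S_{a_{k+1}}(\lambda_k)-S_{a_k}(\lambda_k)\le\Delta/4$, and *loud* otherwise.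

**Step 1: quiet moves are expensive for the opponent.** For quiet $k$ we have $\beta'(a_{k+1})-\beta'(a_k)\ge\Delta/2\ge S_{a_{k+1}}(\lambda_k)-S_{a_k}(\lambda_k)+\Delta/4$. By Lemma 6 for $\mathcal M'$ with $h=\Delta/4$ and $b_k=a_{k+1}$, the number of quiet $k$ is at most $4C/((d'+1)\Delta)$, where $C$ is the value of $C(\pi')$ at the last assignment moment of the track considered.

**Step 2: loud moves are few.** Let $k$ be loud and $L=|\pi'|+d'$. The string $\lambda_k$ has $L+1$ prefixes. Those with weight less than $\Delta/(8(L+1))$ at $a_{k+1}$ contribute at most $\Delta/8$ to the increase of $S(\lambda_k)$, which exceeds $\Delta/4$. So some prefix $\nu$ of $\lambda_k$ increased its weight during $[a_k,a_{k+1}]$ to a value at least $\Delta/(8(L+1))$. Weights are powers of two that are at most $1$, so there are at most $\log_2\frac{8(L+1)}\Delta+1$ such values, and each $\nu$ serves at most that many $k$. The strings $\nu$ available are the $|\pi'|$ proper prefixes of $\pi'$ and fewer than $2^{d'+1}$ extensions of $\pi'$ of length at most $L$. Hence there are at most $\Lambda(\Delta)$ loud $k$.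

**Step 3: summing over tracks.** The track has at most one interval more than quiet and loud $k$ together, so it contributes length at most
$$\Delta(1+\Lambda(\Delta))+\frac{4C}{d'+1}\le\Delta(1+\Lambda(\Delta))+\frac{4C}{D+1}.$$
By (P4) the first terms sum to at most $\sum_{k\ge1}\varepsilon2^{-k}\le\varepsilon$ over all tracks. Each $C$ is the increase, during the track, of the weight on proper extensions of $\pi'$, which was $0$ at the start since $\pi'$ was fresh. Tracks of different items live on disjoint cylinders (distinct identities of equal length), and tracks of one item occupy disjoint time periods. So no increase of weight is counted twice, and the $C$'s sum to at most $\sum_\sigma w(\sigma)\le1$. Thus $m\le\varepsilon+\frac4{D+1}\le\frac\delta{8N}+\frac\delta{8N}$. $\square$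

**Lemma 9 (budget).** The pushes in (c) of $\mathcal M$ have total amount at most $\delta/2$. Hence $\mathcal M$'s demands have total amount at most $\delta\le2^{-c-2}$, all demanded $k$ exceed $c$, and
$$\sum_{(\kappa,\eta)\in L_c}2^{-\kappa}\le2^c\sum_{i\ge1}2^{-i-c-1}<1.$$

*Proof.* A push in (c) crosses the range $[y,e)\subseteq Z$. The ranges of the pushes of one item are disjoint, since by (F1) the position is at least $e$ when the item is next treated. They are contained in the union of all fat intervals of $\mathcal M$, those of the item's own intervals included, because $[p,p+\Delta')\subseteq[p-\Delta',p+\Delta')$. This union has measure at most $2m$; in particular $e-y\le2m<1$. By Lemma 7 there are at most $N$ items, so by Lemma 8 the total is at most $2Nm\le\delta/2$. Adding the activation pushes from Lemma 7 gives at most $\delta\le2^{-c-2}$. So each single demand has $2^{-k}\le2^{-c-2}$, that is, $k>c$. The demand $\langle k,\eta\rangle$ puts $2^{-(k-c)}$ into the weight of $L_c$, and the $i$-th module has budget $2^{-i-c-1}$. $\square$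

**The choice of $c$.** We want every demand to be met, but the coding constant depends on the machine, and the machine depends on $c$. So we treat all $c$ at once. Let
$$L=\{(\kappa+2\lceil\log_2(c+1)\rceil+1,\eta):c\in\omega,\ (\kappa,\eta)\in L_c\}.$$
It is c.e., since the construction is uniform in $c$, and by Lemma 9 its weight is at most $\sum_c\frac1{2(c+1)^2}<1$. By the Kraft–Chaitin theorem there is a prefix-free machine $M$ with $K_M(\eta)\le\kappa'$ for all $(\kappa',\eta)\in L$. By optimality $K_V\le K_M+c_M$. Now fix $c$ with
$$c\ge c_M+2\lceil\log_2(c+1)\rceil+1,$$
which holds for all large $c$. Then $K_V(\eta)\le\kappa+c$ for all $(\kappa,\eta)\in L_c$. Since the demand $\langle k,\eta\rangle$ put $(k-c,\eta)$ into $L_c$, every demand is eventually met. So for this $c$, which stays fixed from now on, there are infinitely many steps.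

## 8. The dodging ends: convergence

**Lemma 10.** In a module that is never killed, each slot eventually holds a permanent item. A permanent item is eventually placed forever with one child module, which is therefore never killed, and it has a final last interval.

*Proof.* The first statement follows from Lemma 7 and (d): a slot is refilled whenever it is empty, and only finitely often. Consider a permanent item in a slot of $\mathcal M$. Its position $y$ is nondecreasing and at most $1$. Let $y^*=\lim y$ and $\theta=u_1/4$. All lengths assigned in $\mathcal M$ are at most $u_2/16\le\theta/8$ by (P1). Let $T$ be a moment after the activation of the item, after which $y>y^*-\theta/8$ always.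

**Step 1: new foreign intervals are far away.** An interval $[p,p+\Delta')$ assigned by $\mathcal M$ after $T$ to another identity is assigned to the item in the other slot, at the position $p$ of that item, in (b) or (c). By (F2), $|y-p|\ge\theta$ at that time. So
$$p\ge y+\theta>y^*+\tfrac78\theta\qquad\text{or}\qquad p\le y-\theta\le y^*-\theta.\tag{3}$$
Since $\Delta'\le\theta/8$, in the first case its fat interval starts above $y^*$, and in the second it ends at or below $y^*-\frac78\theta$. So from then on its fat interval never contains our item's position. Thus after $T$, $y\in F$ can only be due to the finitely many fat intervals existing at $T$.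

**Step 2: finitely many events with $y\in F$.** Suppose after $T$ the item is unplaced in (b) with $q'\in F$, or is treated in (c) with $y\in F$. In the first case it is treated in (c) in the same step with the same position, and $F$ has not shrunk. So in both cases a push is made past the right end of a fat interval existing at $T$, and afterwards the position never returns to that interval. So there are finitely many such events.

**Step 3: at most one unplacing with $q'\notin F$.** Suppose the item is unplaced in (b) after $T$ with $q'\notin F$. Then $[q',q'+\Delta)$ meets some $[a,a+\Delta_a)$ assigned to another identity. So $a<q'+\Delta$ and $q'<a+\Delta_a$. As $q'\notin[a-\Delta_a,a+\Delta_a)$, we get $q'<a-\Delta_a$. Hence $\Delta_a<a-q'<\Delta$. By (P2), that interval was assigned after the current track began. If the track began after $T$, then (3) applies to $a$. Since $a>q'>y^*-\theta/8$, it gives $a>y^*+\frac78\theta$. But $a<q'+\Delta\le y^*+\theta/8$, a contradiction. So this kind of unplacing happens at most once after $T$, namely for the track current at $T$.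

**Step 4: the item ends up placed.** By Steps 2 and 3 there are finitely many unplacings. While the item is unplaced, each step makes a push or a placement. Pushes with $y\in F$ after $T$ are finite in number by Step 2. A push with $y\in\mathrm{Own}\setminus F$ occurs at most once per unplaced period. Indeed, after it $y\ge e$, where $e\notin\mathrm{Own}$; and $e\ge q_i$ for all own intervals $[q_i,q_i+\Delta_i)$, because the $q_i$ were earlier positions. So $e\ge q_i+\Delta_i$ for all of them, and $\mathrm{Own}$ does not change while the item is unplaced. Hence each unplaced period ends, there are finitely many of them, and the item is finally placed forever.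

**Step 5: a final interval.** By the counts in Steps 1 and 2 of the proof of Lemma 8, with $C\le1$, the final track assigns at most $1+\Lambda(\Delta)+4/((d'+1)\Delta)$ intervals. So there is a last one. The child of a permanently placed item is killed only if the item is discarded or unplaced or $\mathcal M$ is killed, and none of these happens. $\square$

## 9. Intersecting intervals belong to comparable strings

**Lemma 11.** If intervals $I,I'$, assigned to $\sigma,\sigma'$ (by any modules, killed or not), intersect, then $\sigma,\sigma'$ are comparable.

*Proof.* **Step 1: intervals of a child lie inside intervals of the parent.** We show that an interval assigned by a child module $\mathcal M'$ of an item with identity $\sigma$ of $\mathcal M$ is contained in an interval assigned by $\mathcal M$ to $\sigma$ during the track of $\mathcal M'$. When $\mathcal M'$ acts in a step, $\mathcal M$ has already acted in that step without ending the track. By (F5), $q\le\beta_{\mathcal M'}<q+\Delta/2$ for the last interval $[q,q+\Delta)$, and $\beta_{\mathcal M'}$ keeps this value until (d) of $\mathcal M'$. The child assigns intervals only in (b) and (c), starting at positions of its items. By (2) and (P1) for $\mathcal M'$,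 the new interval lies in
$$\big[\beta_{\mathcal M'},\ \beta_{\mathcal M'}+\tfrac14u_0'+\tfrac1{16}u_0'\big)\subseteq[q,q+\Delta),$$
because $u_0'=\Delta/2$. By iteration, an interval assigned by any module at or below such a child $\mathcal M'$ is contained in an interval assigned by $\mathcal M$ to $\sigma$ during the track of $\mathcal M'$.

**Step 2: cases by the position of the two modules in the tree of modules.** If one module assigned both $I$ and $I'$, then $\sigma=\sigma'$ by (F4). If the module of $I'$ is a proper descendant of that of $I$, below an item with identity $\sigma''$, then by Step 1 $I'\subseteq I''$ for an interval $I''$ assigned to $\sigma''$ by the module of $I$. So $I\cap I''\ne\emptyset$, whence $\sigma''=\sigma$ by (F4). Since everything below this item extends $\sigma''$, we get $\sigma\prec\sigma'$. The symmetric case is the same.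

Otherwise let $\mathcal C$ be the least common ancestor of the two modules; it exists since module 1 is an ancestor of all. By Step 1, $I,I'$ are contained in intervals assigned by $\mathcal C$ during the tracks of two different children. These are disjoint by (F4) if the items are different, and by (F3) if they are two tracks of one item. So $I\cap I'=\emptyset$, a contradiction. $\square$

## 10. Proof of Theorem A

**Step 1: the functional.** Let $\Phi^z$ output the union of all $\sigma$ such that $z\in I$ for some interval $I$ assigned to $\sigma$. Endpoints are dyadic and intervals have the form $[\cdot,\cdot)$, so membership is decidable from the binary expansion of $z$: if both endpoints are multiples of $2^{-n}$, the first $n$ bits of $z$ decide. By Lemma 11 the strings $\sigma$ output for one $z$ are pairwise comparable.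

**Step 2: the reals $X_A$.** Given $A$, let $\mathcal M_0$ be module 1, which is never killed. Given $\mathcal M_k$, never killed, let $\sigma_k$ be the identity of the permanent item of its slot $A(k)+1$, and let $\mathcal M_{k+1}$ be the permanent child module of this item (Lemma 10). Let $\pi_k$ be the root of $\mathcal M_k$; so $\pi_k\prec\sigma_k\prec\pi_{k+1}$. Put $X=X_A=\bigcup_k\sigma_k$. The two permanent identities in one module are distinct and of equal length, and $\sigma_k$ depends only on $A\restriction(k+1)$. So $A\mapsto X_A$ is continuous and injective.

**Step 3: $W(X)$ lies in all the final intervals.** Let $I_k=[q_k,q_k+\Delta_k)$ be the final interval of $\sigma_k$ in $\mathcal M_k$. We show $W(X)\in I_k$. Let $\beta_k$ be the limit of the nondecreasing $\beta_{\mathcal M_k}$, and let $u_j^{(k)}$ be the parameters of $\mathcal M_k$.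

For all $x\in[\pi_k]$ we have $S_t(\pi_k)\le W_t(x)\le S(\pi_k)+r_{|\pi_k|}$, with $r_n$ as in Section 1. Hence both $\beta_k$ and $W(X)$ lie in $[S(\pi_k),S(\pi_k)+r_{|\pi_k|}]$. As $r_{|\pi_k|}\to0$, we get $W(X)=\lim_k\beta_k$.

The position of the permanent item is eventually $\beta_{\mathcal M_{k+1}}$, so taking limits in (2) gives
$$\beta_k\le\beta_{k+1}\le\beta_k+\tfrac14u_0^{(k)}.$$
By (P1), $u_0^{(k+1)}=\Delta_k/2\le u_2^{(k)}/32\le u_0^{(k)}/32$. Since $\mathcal M_{k+1}$ is permanent and $I_k$ is final, (F5) gives $q_k\le\beta_{\mathcal M_{k+1}}<q_k+\Delta_k/2$ after (b) of $\mathcal M_k$ in all later steps, so $q_k\le\beta_{k+1}\le q_k+\Delta_k/2$. Finally, $\sum_{i>k}\frac14u_0^{(i)}\le\frac14\cdot\frac{32}{31}u_0^{(k+1)}<u_0^{(k+1)}$. Therefore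
$$q_k\le\beta_{k+1}\le W(X)\le\beta_{k+1}+\sum_{i>k}\tfrac14u_0^{(i)}<q_k+\tfrac{\Delta_k}2+u_0^{(k+1)}=q_k+\Delta_k.$$

**Step 4: decoding.** By Step 3, $\sigma_k$ is among the outputs of $\Phi^{W(X)}$ for every $k$. Any other output is comparable with all $\sigma_k$, hence a prefix of $X$. Thus $\Phi^{\hat\Omega_V(X)}=X$.

**Step 5: degrees.** "This item is at some later step discarded" and "this child module is at some later step killed" are $\Sigma^0_1$ events. So $\emptyset'$ can find, uniformly, the permanent items of a never-killed module and their permanent child modules. Hence $X_A\le_TA\oplus\emptyset'$. Also $A\le_TX_A\oplus\emptyset'$: knowing $\mathcal M_k$, find its two permanent identities and see which one is a prefix of $X_A$; this gives $A(k)$ and $\mathcal M_{k+1}$. So $X_A\oplus\emptyset'\equiv_TA\oplus\emptyset'$. $\blacksquare$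

Together with Corollary 5: there is no universal machine as asked.

## 11. The $K$-trivial reals do satisfy $\hat\Omega_V(X)\ge_TX$

The answer to the question is complete. The following supplement shows that the class $\{X:\hat\Omega_V(X)\ge_TX\}$ contains the $K$-trivials, for every optimal $V$.

**Theorem B.** If $X$ is $K$-trivial, then $\hat\Omega_V(X)\equiv_T\emptyset'\ge_TX$. Hence $\{K\text{-trivials}\}\subsetneq\{X:\hat\Omega_V(X)\ge_TX\}$ for every optimal $V$.

Recall that a real is *left-c.e.* if it is the limit of a nondecreasing computable sequence of rationals, and *right-c.e.* if it is the limit of a nonincreasing one; and that $\beta$ is *Martin-Löf random* if $K(\beta\restriction n)\ge n-O(1)$. The proof uses four facts from the literature.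

1. (Nies, *Lowness properties and randomness*, 2005) $K$-trivials are low for $K$: $K(m)\le K^X(m)+O(1)$.
2. (Nies; *Computability and Randomness*, Section 5.5) A $K$-trivial $X$ has a computable approximation $(X_s)$ with $\sum_sc(x_s,s)<\infty$. Here $x_s$ is the least $x<s$ with $X_{s-1}(x)\ne X_s(x)$ (the term is $0$ if there is none), and $c(x,s)=\sum_{x<n\le s}2^{-K_s(n)}$.
3. (Rettinger–Zheng 2005; Downey–Hirschfeldt, *Algorithmic Randomness and Complexity*, Section 9.2) A Martin-Löf random difference of two left-c.e. reals is left-c.e. or right-c.e.
4. Martin-Löf random left-c.e. reals are Turing equivalent to $\emptyset'$.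

*Proof.* Let $\beta=\hat\Omega_V(X)$.

**Step 1: $\beta$ is random.** Let $\beta_s=\sum_{n\le s}2^{-K_{V,s}(X\restriction n)}$ and $r=0.(\beta\restriction n)$, so $r\le\beta\le r+2^{-n}$. From $\beta\restriction n$ and $X$ compute $s$ with $\beta_s>r-2^{-n}$, which exists as $\beta_s\to\beta\ge r$, and let $m=s+1$. The term of length $m$ is not in $\beta_s$, so $2^{-K_V(X\restriction m)}\le\beta-\beta_s<2^{1-n}$, that is, $K_V(X\restriction m)>n-1$. On the other hand, optimality, $K$-triviality, fact 1, and the computation of $m$ from $\beta\restriction n$ and $X$ give
$$K_V(X\restriction m)\le K(m)+O(1)\le K^X(m)+O(1)\le K^X(\beta\restriction n)+O(1).$$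
So $K^X(\beta\restriction n)\ge n-O(1)$, and $\beta$ is random, even relative to $X$.

**Step 2: $\beta$ is a difference of left-c.e. reals.** There is $b$ with $K(|\sigma|)\le K_V(\sigma)+b$ for all $\sigma$. Replace $K_{V,s}(\sigma)$ by $\max(K_{V,s}(\sigma),K_s(|\sigma|)-b)$, which is still nonincreasing in $s$ with limit $K_V(\sigma)$. So we may assume $K_s(|\sigma|)\le K_{V,s}(\sigma)+b$ for all $s,\sigma$. Put $\hat\Omega_s(Y)=\sum_{n\le s}2^{-K_{V,s}(Y\restriction n)}$ and $\gamma_s=\hat\Omega_s(X_s)$. Then
$$\gamma_s-\gamma_{s-1}=\big[\hat\Omega_s(X_s)-\hat\Omega_s(X_{s-1})\big]+\big[\hat\Omega_s(X_{s-1})-\hat\Omega_{s-1}(X_{s-1})\big].$$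
The second bracket is $\ge0$. In the first, terms with $n\le x_s$ cancel, so it involves only lengths $n$ with $x_s<n\le s$ (and it is $0$ if there is no $x_s$). Each term is at most $2^{b-K_s(n)}$, so the absolute value of the bracket is at most $2\cdot2^bc(x_s,s)$, which is summable by fact 2.

Moreover $\gamma_s\to\beta$. Indeed $\gamma_s\le\hat\Omega_V(X_s)\to\hat\Omega_V(X)$ by continuity. And for each $k$, once $X_s$ agrees with $X$ up to $k$ we have $\gamma_s\ge\sum_{n\le k}2^{-K_{V,s}(X\restriction n)}$, so $\liminf_s\gamma_s\ge\sum_{n\le k}2^{-K_V(X\restriction n)}$. As $(\gamma_s)$ converges and the first brackets are absolutely summable, the second brackets are summable too. So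
$$\beta=\gamma_0+\sum_s(\text{positive parts of the brackets})-\sum_s(\text{negative parts of the brackets}),$$
and both sums are convergent sums of computable sequences of nonnegative rationals. Hence $\beta$ is a difference of left-c.e. reals.

**Step 3: conclusion.** By Step 1, Step 2 and fact 3, $\beta$ or $1-\beta$ is a random left-c.e. real. By fact 4, $\beta\equiv_T\emptyset'$, and $\emptyset'\ge_TX$ by Fact 2. This proves the first statement and the inclusion. The inclusion is strict by Theorem A and Corollary 5. $\blacksquare$
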